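\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{A finite equational base for the variety generated by\\ tournament algebras with join and meet}

\begin{abstract}
A tournament becomes an algebra with two binary operations if $x\vee y$ is the
winner and $x\wedge y$ the loser of the match between $x$ and $y$. We prove that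
the variety $\mathcal T_2$ generated by all these algebras is finitely based. We
give an explicit base of $45$ identities in three variables, show that
two variables do not suffice, and show that the subdirectly irreducible members of
$\mathcal T_2$ are tournament algebras. The difficulty is that
principal congruences are described by sequences of translations of unbounded
length. The identities of the base absorb such a sequence, one translation
at a time, into a change of the two elements one started from.
\end{abstract}

\section{Tournaments as algebras}\label{sec:intro}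

A \emph{tournament} is a structure $\mathbf T=\langle T,\rightarrow\rangle$ where
$T\neq\emptyset$ and $\rightarrow$ is a reflexive binary relation such that for all
$x\ne y$ in $T$ exactly one of $x\rightarrow y$, $y\rightarrow x$ holds. Read
$x\rightarrow y$ as ``$x$ beats $y$''. The algebra
$\mathbf A_{\mathbf T}=\langle T,\vee,\wedge\rangle$ records winner and loser:
\[
\text{if } x\rightarrow y,\text{ then } x\vee y=y\vee x=x\ \text{ and }\ x\wedge y=y\wedge x=y .
\]
We call the algebras isomorphic to some $\mathbf A_{\mathbf T}$ \emph{tournament algebras}.

If $\rightarrow$ is transitive, then $\mathbf A_{\mathbf T}$ is a chain with its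
lattice operations. The smallest tournament that is not transitive is the
$3$-cycle $x\rightarrow y\rightarrow w\rightarrow x$. There
\[
(x\vee y)\vee w=x\vee w=w,\qquad x\vee(y\vee w)=x\vee y=x ,
\]
so join is not associative. It is not monotone either: $x$ beats $y$,
but $x\vee w=w$ and $y\vee w=y$, and $y$ beats $w$, so that joining with $w$ has reversed
the order.

The following identities, which weaken the lattice axioms, do hold. They say that
$\mathbf A_{\mathbf T}$ is a \emph{weakly associative lattice}:
\begin{align}
&x\vee x\approx x, && x\wedge x\approx x; \tag{W1}\label{W1}\\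
&x\vee y\approx y\vee x, && x\wedge y\approx y\wedge x; \tag{W2}\label{W2}\\
&x\vee(x\wedge y)\approx x, && x\wedge(x\vee y)\approx x; \tag{W3}\label{W3}\\
&((x\wedge z)\vee(y\wedge z))\vee z\approx z, && ((x\vee z)\wedge(y\vee z))\wedge z\approx z. \tag{W4}\label{W4}
\end{align}
The first part of \eqref{W4} says that two elements below $z$ have their join below
$z$. The second part says that two elements above $z$ have their meet above $z$. In a
tournament this holds because the join or meet of two elements is one of them.

All algebras here have the form $\langle A,\vee,\wedge\rangle$ with two binary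
operations and $A\neq\emptyset$. The \emph{variety generated by} a class of algebras
is the class of all algebras that satisfy every identity true in that class. An
\emph{equational base} of a variety is a set of identities whose models are exactly
its members, and the variety is \emph{finitely based} if it has a finite base.
Let $\mathcal T_2$ be the variety generated by all $\mathbf A_{\mathbf T}$. The question,
posed in \cite{survey}, is:
\begin{center}
\emph{Is $\mathcal T_2$ finitely based?}
\end{center}

Tournament algebras are the algebras satisfying \eqref{W1}--\eqref{W3} in which always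
$x\vee y\in\{x,y\}$ (see Proposition~\ref{prop:criterion}). This is one
short condition, but a disjunction, which products destroy, and one asks
what it leaves behind in the form of identities. If only transitive
tournaments are allowed, the variety obtained is that of distributive lattices, which
is finitely based. This suggests the answer yes. On the other hand,
in a distributive lattice every map $t\mapsto((t\vee z_1)\wedge z_2)\vee\cdots$ can be
compressed to the form $t\mapsto(t\wedge w)\vee z$, for instance by
$((t\wedge w)\vee z)\wedge w'=(t\wedge(w\wedge w'))\vee(z\wedge w')$. Without distributivity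
this compression is not available, and arbitrarily long maps must be dealt with. This is
where infinitely many identities may come from, and they do appear in the following base,
a theorem of Gr\"atzer and Lasker which is part of the problem as posed. Put
\begin{align*}
p_n&=((x\vee z_1)\wedge z_2)\vee\dots\vee z_n, & q_n&=(((x\wedge y)\vee z_1)\wedge z_2)\vee\dots\vee z_n,\\
r_n&=((y\vee t_1)\wedge t_2)\vee\dots\vee t_n, & s_n&=(((x\wedge y)\vee t_1)\wedge t_2)\vee\dots\vee t_n,
\end{align*}
$a_n=p_n\wedge q_n$, $b_n=p_n\vee q_n$, $c_n=r_n\wedge s_n$, $d_n=r_n\vee s_n$. Then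
\eqref{W1}--\eqref{W4} together with
\begin{equation}\tag{GL$_n$}\label{GL}
(((u\vee a_n)\wedge b_n)\vee c_n)\wedge d_n\approx(((v\vee a_n)\wedge b_n)\vee c_n)\wedge d_n
\qquad(n\ge1)
\end{equation}
form an equational base of $\mathcal T_2$. Here $p_n,q_n$ are the images of $x$ and
$x\wedge y$ under one long map, and $r_n,s_n$ those of $y$ and $x\wedge y$ under another.

We prove that the answer is yes.

\begin{theorem}\label{thm:main}
Let $\Delta$ be the set of $45$ identities in the variables $x,y,z$ given in
Definition~\ref{def:delta}.
\begin{enumerate}
\item[(a)] $\Delta$ is an equational base of $\mathcal T_2$. In particular,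
$\mathcal T_2$ is finitely based.
\item[(b)] An algebra $\langle A,\vee,\wedge\rangle$ is in $\mathcal T_2$ if and only if all its
subalgebras generated by at most $3$ elements are in $\mathcal T_2$. The number $3$ is
optimal: there is an algebra outside $\mathcal T_2$ all of whose subalgebras generated by at
most two elements are in $\mathcal T_2$, and no set of identities in at most two
variables is a base of $\mathcal T_2$.
\item[(c)] The subdirectly irreducible members of $\mathcal T_2$ are exactly the
subdirectly irreducible algebras isomorphic to some $\mathbf A_{\mathbf T}$, and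
$\mathcal T_2$ is the class of algebras isomorphic to subdirect products of tournament
algebras.
\item[(d)] There is $N$ such that \eqref{W1}--\eqref{W4} and the identities \eqref{GL}
with $n\le N$ form a base of $\mathcal T_2$.
\end{enumerate}
\end{theorem}

The Gr\"atzer--Lasker theorem is used only for (d).

Section~\ref{sec:criterion} reduces the problem to making two principal congruences
intersect in the equality relation. Section~\ref{sec:idea} explains the main idea and
states the base, and Section~\ref{sec:sound} verifies it in tournaments.
Section~\ref{sec:congruences} shows that if two principal congruences intersect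
nontrivially, then some pair of distinct elements is reached by translations from both
generating pairs. Section~\ref{sec:absorb} absorbs these translations, and
Section~\ref{sec:proof} completes the proof.

\section{Two congruences with zero intersection}\label{sec:criterion}

For elements $a,b$ of an algebra, $\mathrm{Cg}(a,b)$ is the least congruence containing
$(a,b)$, and $0$ is the equality relation. An algebra with more than one element is
\emph{subdirectly irreducible} if it has a least nonzero congruence. Two nonzero
congruences of such an algebra never intersect in $0$. By Birkhoff's theorem, every algebra with more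
than one element is isomorphic to a subdirect product of subdirectly irreducible
algebras that are homomorphic images of it.

In an algebra satisfying \eqref{W1}--\eqref{W3}, write $a\ge b$ or $b\le a$ for
$a\vee b=a$. This is equivalent to $a\wedge b=b$: if $a\vee b=a$, then
$b=b\wedge(b\vee a)=b\wedge a$, and if $a\wedge b=b$, then $a=a\vee(a\wedge b)=a\vee b$.
The relation $\ge$ is reflexive and antisymmetric, but need not be transitive, and
\begin{equation}\label{eq:order}
p\wedge q\le p\le p\vee q\qquad\text{for all }p,q .
\end{equation}
We write $a>b$ if $a\ge b$ and $a\ne b$. In $\mathbf A_{\mathbf T}$, $a\ge b$ means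
$a\rightarrow b$.

\begin{proposition}\label{prop:criterion}
Let $\mathbf A$ satisfy \eqref{W1}--\eqref{W3}.
\begin{enumerate}
\item[(i)] If $x\vee y\in\{x,y\}$ for all $x,y\in A$, then $\mathbf A=\mathbf A_{\mathbf T}$
for a tournament $\mathbf T$.
\item[(ii)] If $\mathbf A$ is subdirectly irreducible and
\begin{equation}\label{eq:disjoint}
\mathrm{Cg}(x,x\wedge y)\cap\mathrm{Cg}(y,x\wedge y)=0\qquad\text{for all }x,y\in A,
\end{equation}
then $\mathbf A=\mathbf A_{\mathbf T}$ for a tournament $\mathbf T$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $x\rightarrow y$ mean $x\vee y=x$. This is reflexive by \eqref{W1}. If $x\ne y$,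
exactly one of $x\rightarrow y$, $y\rightarrow x$ holds, since $x\vee y=y\vee x$ is exactly
one of $x,y$. If $x\rightarrow y$, then $x\vee y=y\vee x=x$ and
$x\wedge y=y\wedge x=y\wedge(y\vee x)=y$. So the operations are those of
$\mathbf A_{\mathbf T}$ with $\mathbf T=\langle A,\rightarrow\rangle$.

(ii) By (i) we may suppose that $x\vee y\notin\{x,y\}$ for some $x,y$. Put $e=x\wedge y$. If
$x=e$, then $x\vee y=(x\wedge y)\vee y=y$. If $y=e$, then $x\vee y=x\vee(x\wedge y)=x$. Both are
excluded, so $\mathrm{Cg}(x,e)$ and $\mathrm{Cg}(y,e)$ are nonzero. By \eqref{eq:disjoint} their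
intersection is $0$, which contradicts subdirect irreducibility.
\end{proof}

By this proposition and Birkhoff's theorem, a set of identities that includes
\eqref{W1}--\eqref{W3}, is valid in tournament algebras and forces \eqref{eq:disjoint} in all its models
is a base of $\mathcal T_2$. It is reasonable to look for such a set, because
\eqref{eq:disjoint} holds in every subdirect product of tournament algebras. Indeed, in each
coordinate $k$ either $x_k=(x\wedge y)_k$ or $y_k=(x\wedge y)_k$. So one of the two
congruences lies in the kernel of the $k$-th projection, and a pair in both has equal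
$k$-th coordinates for every $k$.

Our task is therefore to find finitely many identities, valid in tournaments, that force
\eqref{eq:disjoint}. The identities \eqref{W1}--\eqref{W4} alone do not.

\begin{example}\label{ex:M3}
Let $\mathbf M_3$ be the lattice with bottom $0$, top $1$ and three atoms $x,y,w$. Being a
lattice, it satisfies \eqref{W1}--\eqref{W4}. Join the pair $(x,0)$ with $w$ to get
$(1,w)$, and meet this with $y$ to get $(y,0)$. Hence the pair
$(y,0)$, with $y\ne0$, lies in both $\mathrm{Cg}(x,x\wedge y)$ and
$\mathrm{Cg}(y,x\wedge y)$, and \eqref{eq:disjoint} fails.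
\end{example}

\section{Translations, links, and the base}\label{sec:idea}

Call a pair $(a,b)$ \emph{ordered} if $a\ge b$, and \emph{trivial} if $a=b$. To control
$\mathrm{Cg}(a,b)$ we must join and meet pairs with an arbitrary element $z$. Since
join is not monotone, $(a\vee z,b\vee z)$ may fail to be ordered even if
$(a,b)$ is. We therefore compare both entries with their meet. Dually, we compare $a\wedge z$ and
$b\wedge z$ with their join. This gives four \emph{translations}:
\begin{align*}
\tau_{1,z}(a,b)&=\bigl(a\vee z,\ (a\vee z)\wedge(b\vee z)\bigr), &
\tau_{2,z}(a,b)&=\bigl(b\vee z,\ (a\vee z)\wedge(b\vee z)\bigr),\\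
\tau_{3,z}(a,b)&=\bigl((a\wedge z)\vee(b\wedge z),\ b\wedge z\bigr), &
\tau_{4,z}(a,b)&=\bigl((a\wedge z)\vee(b\wedge z),\ a\wedge z\bigr).
\end{align*}
By \eqref{eq:order} the values are ordered pairs, and by \eqref{W1} a translate of a
trivial pair is trivial.

\subsection*{What a pair looks like in coordinates}

In a subdirect product of tournament algebras, $(x,x\wedge y)$ is nontrivial exactly in the
coordinates where $x>y$, and $(y,x\wedge y)$ exactly where
$y>x$. These sets of coordinates are disjoint, and translating a pair never makes a
trivial coordinate nontrivial. So what matters about an ordered pair is the set of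
its nontrivial coordinates and its values there. We say that two ordered pairs
\emph{have the same trace} if in each coordinate they are equal or both trivial. This can be
expressed by equations.

\begin{definition}\label{def:link}
$\mathrm{Link}(a,b;c,d)$ stands for the three equations, with $p=a\wedge c$,
\[
p\vee b=a,\qquad p\vee d=c,\qquad p\wedge b=p\wedge d .
\]
\end{definition}

To see what a link says, call the pairs $(p\vee q,\,q)$ and $(p,\,p\wedge q)$
\emph{transposes} of each other. Both are ordered by \eqref{eq:order}. A link says that,
with $p=a\wedge c$, the pair $(a,b)=(p\vee b,b)$ is a transpose of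
$(p,p\wedge b)=(p,p\wedge d)$, which is in turn a transpose of $(p\vee d,d)=(c,d)$.

\begin{lemma}\label{lem:link}
Let $(a,b),(c,d)$ be ordered pairs in a tournament algebra. Then
$\mathrm{Link}(a,b;c,d)$ holds if and only if the two pairs are equal or both are trivial.
\end{lemma}

\begin{proof}
If the pairs are equal, then $p=a$ and $p\vee b=a\vee b=a$, so all three equations hold. If
$a=b$ and $c=d$, then $p\vee a=a$ and $p\vee c=c$ by \eqref{W3}, and $p\wedge a=p=p\wedge c$ since
$p\le a,c$.

Conversely, transposes in a tournament are equal or both trivial: if $p\le q$, they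
are $(q,q)$ and $(p,p)$, and if $p\ge q$, both are $(p,q)$. The relation ``equal or both
trivial'' is an equivalence relation, so it passes along the two steps of a link.
\end{proof}

Checking links coordinate by coordinate, we see that in a subdirect product of tournament
algebras they hold exactly between ordered pairs with the same trace.

\subsection*{The idea in the smallest case}

Let $e=x\wedge y$. The smallest way in which \eqref{eq:disjoint} might fail is that one
translation carries $(x,e)$ to $(y,e)$, say
\[
\tau_{1,z}(x,e)=(y,e)\quad\text{with } y\ne e .
\]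
In a subdirect product of tournament algebras, coordinates forbid this. In an arbitrary
model of our identities there are no coordinates yet, so we want a reason that uses only
equations. The idea is to
\emph{absorb the translation into $x$ and $y$}, that is, to find new elements $x_1,y_1$ with
$e_1=x_1\wedge y_1$ such that, whenever there are coordinates, $(x_1,e_1)$ has the same trace
as $\tau_{1,z}(x,e)$ while $(y_1,e_1)$ still has the same trace as $(y,e)$. With
$f=x\vee y$, the choice
\[
x_1=x,\qquad y_1=(z\wedge f)\vee y
\]
works. In a coordinate where $x\le y$ we have $f=y$, and absorption gives $y_1=y$. So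
$(x_1,e_1)=(x,x)$ is trivial, as is the translate of $(x,e)=(x,x)$, and
$(y_1,e_1)=(y,e)$. In a coordinate where $x>y$ we have $e=y$, $f=x$ and
$y_1=(z\wedge x)\vee y$. There the position of $z$ decides:
\[
\begin{array}{l|cccc}
 & x\ge z\ge y & z\ge x,\,z\ge y & z\le x,\,z\le y & y\ge z\ge x\\ \hline
\tau_{1,z}(x,y) & (x,z) & (z,z) & (x,y) & (z,z)\\
(x_1,y_1) & (x,z) & (x,x) & (x,y) & (x,x)
\end{array}
\]
In each column the two pairs are equal or both trivial. Moreover $x_1\ge y_1$, so
$e_1=y_1$ and $(y_1,e_1)$ is trivial, as $(y,e)$ is.

Now return to an arbitrary model, and write $\sim$ for ``joined by a chain of transposes''.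
Suppose that the two statements about traces hold there as links. Then
\[
(x_1,e_1)\sim\tau_{1,z}(x,e)=(y,e)\sim(y_1,e_1).
\]
If translations respect $\sim$, we may apply $\tau_{3,x_1}$ to both ends. The
left one stays $(x_1,e_1)$. The right one becomes $(e_1,e_1)$, since
$y_1\wedge x_1=e_1$ and $e_1\wedge x_1=e_1$. So $(x_1,e_1)\sim(e_1,e_1)$. Transposes are trivial together, because
$p\vee q=q\iff p\wedge q=p$. Hence $(x_1,e_1)$ is trivial, and so is $(y,e)$, contrary to
$y\ne e$.

Two things were used: links that absorb a translation, and links saying that translations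
respect transposes. Once these are identities, absorption can be repeated, and an
arbitrarily long sequence of translations disappears one step at a time. In general the
two congruences share a pair reached by translations both from $(x,e)$ and from $(y,e)$.
That it can be reached from both sides is proved in Section~\ref{sec:congruences}. One then
absorbs first on one side and then on the other. This is why finitely many identities suffice.

\subsection*{The terms and the base}

Each of the four translations needs its own absorbing terms. With $e=x\wedge y$ and
$f=x\vee y$ put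
\begin{equation}\label{eq:terms}
\begin{array}{c|ll}
i & x_i & y_i\\ \hline
1 & x & (z\wedge f)\vee y\\
2 & e & (z\vee f)\wedge y\\
3 & (z\vee e)\wedge x & y\\
4 & (z\wedge e)\vee x & f
\end{array}
\qquad\qquad e_i=x_i\wedge y_i .
\end{equation}
The subterms $e,f$ let the terms sense which case they are in. In a tournament with
$x\le y$, they return $(x,y)$ unchanged. If $x>y$, they return an ordered pair that equals
$\tau_{i,z}(x,y)$ or is trivial together with it. This is verified in
Section~\ref{sec:sound}.

\begin{definition}\label{def:delta}
$\Delta$ consists of \eqref{W1}--\eqref{W4}, the identity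
\begin{equation}\tag{M}\label{M}
((x\wedge z)\wedge(y\wedge z))\vee z\approx z,
\end{equation}
and, for $i=1,2,3,4$, the identities
\begin{align}
&\mathrm{Link}\bigl(\tau_{i,z}(x,x\wedge y);\ \tau_{i,z}(x\vee y,y)\bigr), \tag{P$_i$}\label{P}\\
&\mathrm{Link}\bigl(\tau_{i,z}(x,x\wedge y);\ (x_i,e_i)\bigr), \tag{X$_i$}\label{X}\\
&\mathrm{Link}\bigl((y,x\wedge y);\ (y_i,e_i)\bigr). \tag{Y$_i$}\label{Y}
\end{align}
Each link contributes three identities, so $\Delta$ has $8+1+4\cdot3\cdot3=45$
identities, all in the variables $x,y,z$.
\end{definition}

All pairs in these links are ordered, by \eqref{eq:order}.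
The identities \eqref{P} make translations respect transposes, and \eqref{X}, \eqref{Y} absorb a
translation. The role of \eqref{M} is to keep meets of elements below $u$ below $u$. It is used
in Lemma~\ref{lem:B}.

\section{Tournaments satisfy the base}\label{sec:sound}

\begin{proposition}\label{prop:sound}
Every tournament algebra, and hence every member of $\mathcal T_2$, satisfies $\Delta$.
\end{proposition}

\begin{proof}
\eqref{W1}--\eqref{W3} are immediate from the definition, and \eqref{W4} was explained in
Section~\ref{sec:intro}. For \eqref{M}, both $x\wedge z$ and $y\wedge z$ are $\le z$, and their meet is one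
of them. By Lemma~\ref{lem:link}, for \eqref{P}, \eqref{X}, \eqref{Y} we must show that the two pairs involved
are equal or both trivial.

\smallskip
\emph{Case $x\le y$.} Then $e=x$ and $f=y$. In \eqref{P}, the pairs $(x,e)=(x,x)$ and
$(f,y)=(y,y)$ are trivial, so their translates are trivial. By absorption
\[
(z\wedge y)\vee y=y,\qquad (z\vee y)\wedge y=y,\qquad (z\vee x)\wedge x=x,\qquad (z\wedge x)\vee x=x,
\]
so $(x_i,y_i)=(x,y)$ and $e_i=x$ for all $i$. In \eqref{X} both pairs are trivial: one is a
translate of $(x,x)$, the other is $(x,x)$. In \eqref{Y} both pairs are $(y,x)$.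

\smallskip
\emph{Case $x>y$.} Then $e=y$ and $f=x$. In \eqref{P} the pairs are equal, since
$(x,e)=(x,y)=(f,y)$. For the rest, $z$ is in at least one of the four positions
\[
\text{(m) } x\ge z\ge y;\quad \text{(u) } z\ge x,\ z\ge y;\quad
\text{(l) } z\le x,\ z\le y;\quad \text{(c) } y\ge z\ge x .
\]
The upper part of the following table lists what $z$ does to $x$ and $y$. The middle part gives the
two composite elements in the translations. The lower part puts each
$\tau_{i,z}(x,y)$ next to $(x_i,y_i)$, computed from the upper parts and $x\vee y=x$, $x\wedge y=y$.
\[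
\begin{array}{l|cccc}
 & \text{(m)} & \text{(u)} & \text{(l)} & \text{(c)}\\ \hline
x\vee z,\ \ y\vee z & x,\ z & z,\ z & x,\ y & z,\ y\\
x\wedge z,\ \ y\wedge z & z,\ y & x,\ y & z,\ z & x,\ z\\ \hline
(x\vee z)\wedge(y\vee z) & z & z & y & z\\
(x\wedge z)\vee(y\wedge z) & z & x & z & z\\ \hline
\tau_{1,z}(x,y) & (x,z) & (z,z) & (x,y) & (z,z)\\
(x_1,y_1)=\bigl(x,\ (z\wedge x)\vee y\bigr) & (x,z) & (x,x) & (x,y) & (x,x)\\ \hline
\tau_{2,z}(x,y) & (z,z) & (z,z) & (y,y) & (y,z)\\
(x_2,y_2)=\bigl(y,\ (z\vee x)\wedge y\bigr) & (y,y) & (y,y) & (y,y) & (y,z)\\ \hline
\tau_{3,z}(x,y) & (z,y) & (x,y) & (z,z) & (z,z)\\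
(x_3,y_3)=\bigl((z\vee y)\wedge x,\ y\bigr) & (z,y) & (x,y) & (y,y) & (y,y)\\ \hline
\tau_{4,z}(x,y) & (z,z) & (x,x) & (z,z) & (z,x)\\
(x_4,y_4)=\bigl((z\wedge y)\vee x,\ x\bigr) & (x,x) & (x,x) & (x,x) & (z,x)
\end{array}
\]
In every entry $x_i\ge y_i$, so $e_i=y_i$. In every column $\tau_{i,z}(x,y)$ and
$(x_i,y_i)=(x_i,e_i)$ are equal or both trivial, which is \eqref{X}. In \eqref{Y} both
$(y,e)=(y,y)$ and $(y_i,e_i)=(y_i,y_i)$ are trivial.
\end{proof}

\begin{remark}
In a tournament with $x>y$, the translations $\tau_{2,z}$ and $\tau_{4,z}$ of $(x,y)$ are
nontrivial only in column (c), where $x\rightarrow y\rightarrow z\rightarrow x$ is a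
$3$-cycle. On chains, these translates of ordered pairs are always trivial.
\end{remark}

\section{Principal congruences in models of the base}\label{sec:congruences}

In this section and the next, $\mathbf A$ is an arbitrary model of $\Delta$. The present
section uses only \eqref{W1}--\eqref{W4} and \eqref{M}. The goal is Lemma~\ref{lem:C}: if
the principal congruences generated by two ordered pairs have a nonzero intersection, then
some nontrivial pair is reached by translations from both of them.

The identities \eqref{W4} and \eqref{M} say that
\begin{equation}\label{eq:star}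
\begin{aligned}
p,q\le u&\ \Longrightarrow\ p\vee q\le u\ \text{ and }\ p\wedge q\le u,\\
p,q\ge v&\ \Longrightarrow\ p\wedge q\ge v ,
\end{aligned}
\end{equation}
since $p\le u$ means $p=p\wedge u$, and $p\ge v$ means $p=p\vee v$.

For an ordered pair $(a,b)$ let $Q(a,b)$ be the least set of pairs that contains $(a,b)$ and
is closed under all $\tau_{i,z}$ with $i\le4$ and $z\in A$. All its members are ordered. For $Q=Q(a,b)$, a
\emph{$Q$-step} joins two elements $r,s$ with $(r,s)\in Q$ or $(s,r)\in Q$.

\begin{lemma}\label{lem:A}
If $a\ge b$, then $\mathrm{Cg}(a,b)$ is the equivalence relation $\theta$ generated by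
$Q=Q(a,b)$.
\end{lemma}

\begin{proof}
If $(r,s)\in\mathrm{Cg}(a,b)$, then $r\vee z$ and $s\vee z$ are congruent, and by \eqref{W1} both are
congruent to their meet. Dually, $r\wedge z$ and $s\wedge z$ are congruent to each other and to their join. So
$\tau_{i,z}(r,s)\in\mathrm{Cg}(a,b)$ for all $i,z$. Hence $Q\subseteq\mathrm{Cg}(a,b)$ and
$\theta\subseteq\mathrm{Cg}(a,b)$.

Conversely, let $(r,s)\in Q$. By $\tau_{1,z}$ and $\tau_{2,z}$, the elements $r\vee z$ and
$s\vee z$ are each one $Q$-step from $(r\vee z)\wedge(s\vee z)$. By $\tau_{4,z}$ and
$\tau_{3,z}$, the elements $r\wedge z$ and $s\wedge z$ are each one $Q$-step from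
$(r\wedge z)\vee(s\wedge z)$. So $\theta$ is compatible with the maps $t\mapsto t\vee z$ and
$t\mapsto t\wedge z$. By \eqref{W2} it is a congruence, and it contains $(a,b)$.
\end{proof}

A chain of $Q$-steps from $u$ to $v$ may wander through the whole algebra. When $u\ge v$, we can
press it between $v$ and $u$, even though $\ge$ need not be transitive.

\begin{lemma}\label{lem:B}
Let $a\ge b$, $(u,v)\in\mathrm{Cg}(a,b)$, $u\ge v$ and $u\ne v$. Then there is
$(r,s)\in Q(a,b)$ with $r\neq s$, $v\le r\le u$ and $v\le s\le u$.
\end{lemma}

\begin{proof}
Put $Q=Q(a,b)$. By Lemma~\ref{lem:A} there is a chain of $Q$-steps from $u$ to $v$.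

First replace each step, given by $(r,s)\in Q$, by the two steps through
$r\wedge u,\ j,\ s\wedge u$ with $j=(r\wedge u)\vee(s\wedge u)$. These are $Q$-steps by
$\tau_{4,u}$ and $\tau_{3,u}$. The new chain goes from $u\wedge u=u$ to $v\wedge u=v$, and by
\eqref{eq:star} all its elements are $\le u$.

Then replace each step of the new chain, given by $(r,s)\in Q$, by the two steps through
$r\vee v,\ m,\ s\vee v$ with $m=(r\vee v)\wedge(s\vee v)$. These are $Q$-steps by
$\tau_{1,v}$ and $\tau_{2,v}$. The ends are $u\vee v=u$ and $v\vee v=v$. The elements $r\vee v$ and $s\vee v$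
are $\ge v$, and they are $\le u$ by \eqref{eq:star}, because $r,s,v\le u$. Hence also
$v\le m\le u$ by \eqref{eq:star}. Here $m\le u$ is where \eqref{M} is needed.

Since $u\ne v$, some step of the final chain joins different elements. The pair in $Q$ that
gives this step is as required.
\end{proof}

\begin{lemma}\label{lem:C}
If $a\ge b$, $c\ge d$ and $\mathrm{Cg}(a,b)\cap\mathrm{Cg}(c,d)\ne0$, then
$Q(a,b)\cap Q(c,d)$ contains a nontrivial pair.
\end{lemma}

\begin{proof}
Let $g\ne h$ be related by the intersection. Put $(u,v)=(g,g\wedge h)$ if $g\wedge h\ne g$.
Otherwise $h\ge g$, and we put $(u,v)=(h,g)$. In both cases $(u,v)$ is in the intersection,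
$u\ge v$ and $u\ne v$.

By Lemma~\ref{lem:B} there is $(a',b')\in Q(a,b)$ with $a'\ne b'$ and both entries between
$v$ and $u$. Every $w$ with $v\le w\le u$ satisfies $w=w\wedge u\equiv w\wedge v=v$ modulo
$\mathrm{Cg}(c,d)$. Hence $(a',b')\in\mathrm{Cg}(c,d)$, and $a'\ge b'$ since members of
$Q(a,b)$ are ordered. By Lemma~\ref{lem:B} again, applied to $(a',b')$ and
$\mathrm{Cg}(c,d)$, there is $(c',d')\in Q(c,d)$ with $c'\ne d'$, $b'\le c'\le a'$ and
$b'\le d'\le a'$. Also $c'\ge d'$. Therefore
\begin{align*}
\tau_{3,c'}(a',b')&=\bigl((a'\wedge c')\vee(b'\wedge c'),\ b'\wedge c'\bigr)=(c'\vee b',\,b')=(c',b'),\\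
\tau_{1,d'}(c',b')&=\bigl(c'\vee d',\ (c'\vee d')\wedge(b'\vee d')\bigr)=(c',\,c'\wedge d')=(c',d').
\end{align*}
So $(c',d')$, which is nontrivial, lies in $Q(a,b)\cap Q(c,d)$.
\end{proof}

\section{Absorbing translations}\label{sec:absorb}

Now \eqref{P}, \eqref{X} and \eqref{Y} enter. On the set of ordered pairs of $\mathbf A$, let
$\sim$ be the equivalence relation generated by
\[
(p\vee q,\ q)\sim(p,\ p\wedge q)\qquad(p,q\in A).
\]
It is the abstract substitute for ``same trace'', and it makes sense before we know that $\mathbf A$
has coordinates.

\begin{lemma}\label{lem:facts}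
Let $(a,b)$ and $(c,d)$ be ordered pairs of $\mathbf A$.
\begin{enumerate}
\item[(i)] If $(a,b)\sim(c,d)$, then $a=b$ if and only if $c=d$.
\item[(ii)] If $\mathrm{Link}(a,b;c,d)$ holds, then $(a,b)\sim(c,d)$.
\item[(iii)] If $(a,b)\sim(c,d)$, then $\tau_{i,z}(a,b)\sim\tau_{i,z}(c,d)$ for all $i\le4$
and $z\in A$.
\item[(iv)] For $x,y,z\in A$, $e=x\wedge y$, $i\le4$ and $x_i,y_i,e_i$ as in \eqref{eq:terms},
\[
(x_i,e_i)\sim\tau_{i,z}(x,e)\quad\text{and}\quad (y_i,e_i)\sim(y,e).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For a generating pair, $p\vee q=q$ means $p\le q$, which is also what $p=p\wedge q$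
means. In general, pass along a chain of generating pairs.

(ii) With $p=a\wedge c$,
\[
(a,b)=(p\vee b,b)\sim(p,p\wedge b)=(p,p\wedge d)\sim(p\vee d,d)=(c,d).
\]

(iii) For a generating pair this follows from \eqref{P}, read with $p,q$ for $x,y$, and (ii). In
general, apply $\tau_{i,z}$ along a chain of generating pairs.

(iv) This follows from \eqref{X} and \eqref{Y} by (ii).
\end{proof}

\begin{lemma}[Collapse]\label{lem:collapse}
Let $x,y\in A$ and $e=x\wedge y$. If $(x,e)\sim(y,e)$, then $x=e$.
\end{lemma}

\begin{proof}
Apply $\tau_{3,x}$ to both pairs:
\begin{align*}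
\tau_{3,x}(x,e)&=\bigl((x\wedge x)\vee(e\wedge x),\ e\wedge x\bigr)=(x\vee e,\,e)=(x,e),\\
\tau_{3,x}(y,e)&=\bigl((y\wedge x)\vee(e\wedge x),\ e\wedge x\bigr)=(e\vee e,\,e)=(e,e).
\end{align*}
By Lemma~\ref{lem:facts}(iii), $(x,e)\sim(e,e)$, and by (i), $x=e$.
\end{proof}

The next lemma is the one-step absorption of Section~\ref{sec:idea}, iterated. It moves the
pair on the $x$-side wherever translations can take it, while keeping the pair on the $y$-side fixed
up to $\sim$.

\begin{lemma}[Absorption]\label{lem:absorb}
Let $x,y\in A$, $e=x\wedge y$ and $(r,s)\in Q(x,e)$. Then there are $x',y'\in A$ such that,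
with $e'=x'\wedge y'$,
\[
(x',e')\sim(r,s)\qquad\text{and}\qquad(y',e')\sim(y,e).
\]
\end{lemma}

\begin{proof}
We use induction on the number of translations that produce $(r,s)$ from $(x,e)$. For
$(r,s)=(x,e)$ take $x'=x$ and $y'=y$. Suppose that $x',y'$ serve for $(r,s)$, and consider
$\tau_{i,z}(r,s)$. Form $x_i',y_i',e_i'$ by \eqref{eq:terms} from $x',y',z$. By
Lemma~\ref{lem:facts}(iii) and (iv),
\[
\tau_{i,z}(r,s)\sim\tau_{i,z}(x',e')\sim(x_i',e_i')
\qquad\text{and}\qquad
(y_i',e_i')\sim(y',e')\sim(y,e).
\]
So $x_i',y_i'$ serve for $\tau_{i,z}(r,s)$.
\end{proof}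

\begin{proposition}\label{prop:main}
In every model $\mathbf A$ of $\Delta$,
\[
\mathrm{Cg}(x,x\wedge y)\cap\mathrm{Cg}(y,x\wedge y)=0\qquad\text{for all }x,y\in A .
\]
\end{proposition}

\begin{proof}
Let $e=x\wedge y$. By Lemma~\ref{lem:C} it suffices to show that every
$(r,s)\in Q(x,e)\cap Q(y,e)$ is trivial. We absorb first the translations leading from
$(x,e)$ to $(r,s)$, and then those leading from $(y,e)$ to $(r,s)$.

\emph{The $x$-side.} By Lemma~\ref{lem:absorb} there are $x',y'$ with $e'=x'\wedge y'$ such
that
\[
(x',e')\sim(r,s),\qquad(y',e')\sim(y,e).
\]

\emph{The $y$-side.} We want to absorb with the roles of the two elements exchanged, but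
$(r,s)$ was reached from $(y,e)$, not from $(y',e')$. Since $\sim$ is respected by translations,
this does no harm: the sequence of translations that leads from $(y,e)$ to $(r,s)$ leads from
$(y',e')$ to some $(r',s')\in Q(y',e')$, and $(r',s')\sim(r,s)$ by
Lemma~\ref{lem:facts}(iii). Now apply Lemma~\ref{lem:absorb} to $y',x'$ in place of $x,y$ and to
$(r',s')$. It gives $y'',x''$ with $e''=x''\wedge y''$ such that
\[
(y'',e'')\sim(r',s')\sim(r,s),\qquad(x'',e'')\sim(x',e')\sim(r,s).
\]

\emph{Collapse.} So $(x'',e'')\sim(y'',e'')$, and $x''=e''$ by Lemma~\ref{lem:collapse}.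
Since $(x'',e'')\sim(r,s)$, Lemma~\ref{lem:facts}(i) gives $r=s$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of \textup{(a)} and \textup{(c)}]
By Proposition~\ref{prop:sound}, every member of $\mathcal T_2$ is a model of $\Delta$.
Conversely, let $\mathbf A$ be a model of $\Delta$. If it has one element, it is a tournament
algebra. Otherwise Birkhoff's theorem makes it a subdirect product of subdirectly
irreducible homomorphic images, which are again models of $\Delta$. By
Proposition~\ref{prop:main} these satisfy \eqref{eq:disjoint}, so they are tournament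
algebras by Proposition~\ref{prop:criterion}(ii). Hence $\mathbf A$ is isomorphic to a subdirect product
of tournament algebras. Since $\mathcal T_2$ is a variety containing all tournament
algebras, $\mathbf A\in\mathcal T_2$. So the models of $\Delta$ are exactly the members of
$\mathcal T_2$, which is (a).

We have also seen that every member of $\mathcal T_2$ is isomorphic to a subdirect
product of tournament algebras, and that the subdirectly irreducible members are
tournament algebras. The reverse inclusions in (c) hold since $\mathcal T_2$ is a variety
containing all tournament algebras.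
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
Suppose that all subalgebras of $\mathbf A$ generated by at most three elements are in $\mathcal T_2$. Then
$\mathbf A$ satisfies $\Delta$, because an evaluation of an identity of $\Delta$ takes place in the
subalgebra generated by the values of $x,y,z$. So $\mathbf A\in\mathcal T_2$ by (a). The
converse holds because varieties are closed under subalgebras.

For optimality take the lattice $\mathbf M_3$ of Example~\ref{ex:M3}. A subalgebra
generated by at most two elements is a chain with at most two elements, or consists of $0$, $1$ and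
two distinct atoms. Each of these embeds in the square of the two-element lattice, and that lattice is the
algebra of the two-element tournament. So each is in $\mathcal T_2$.

However, $\mathbf M_3$ violates the third identity of (X$_1$), with $w$ substituted for $z$. Here $e=0$ and
$f=1$, so
\[
\tau_{1,w}(x,0)=(1,\,1\wedge w)=(1,w),\qquad x_1=x,\quad y_1=(w\wedge1)\vee y=1,\quad e_1=x .
\]
In $\mathrm{Link}(1,w;x,x)$ we have $p=1\wedge x=x$, and $p\wedge w=0$ while
$p\wedge x=x$. By Proposition~\ref{prop:sound}, $\mathbf M_3\notin\mathcal T_2$.

Finally, $\mathbf M_3$ satisfies every identity in at most two variables that holds in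
$\mathcal T_2$, since evaluations take place in subalgebras generated by at most two
elements. So no set of such identities is a base of $\mathcal T_2$.
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
The identities \eqref{W1}--\eqref{W4} and \eqref{GL}, $n\ge1$, form a base of
$\mathcal T_2$ by the Gr\"atzer--Lasker theorem. By completeness of equational logic, each
identity of $\Delta$ is derivable from them, and a derivation uses only finitely many of
them. Fix one derivation for each identity of $\Delta$. Since $\Delta$ is finite, there is
$N\ge1$ that is at least every index $n$ occurring in these derivations. Then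
\eqref{W1}--\eqref{W4} and \eqref{GL} with $n\le N$ hold in $\mathcal T_2$
and imply $\Delta$, so they form a base of $\mathcal T_2$ by (a). The form of the
identities \eqref{GL} plays no role here, and the argument gives no value for $N$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{A Survey of Algebra of Tournaments},
\url{https://sites.dmi.uns.ac.rs/nsjom/Papers/29_2/NSJOM_29_2_095_130.pdf}.
\end{thebibliography}

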